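# Primitive recursive copies of the rationals and of the atomless Boolean algebra

## 1. A copy of the rationals without primitive recursive symmetries

Fix a countable structure and look at all its presentations that can be computed without unbounded search. Two presentations are isomorphic by definition, but the isomorphism may or may not be computable without unbounded search, and it may be so computable in one direction only. This gives a partial order of presentations. The conjecture discussed here, from "The Back-And-Forth Method And Computability Without Delay" (https://personal.ntu.edu.sg/kmng/Files/Papers/back-and-forth.pdf), says that two particular structures, the dense linear order without end-points and the countable atomless Boolean algebra, yield the same partial order. It is false, and a single first-order sentence tells the two partial orders apart. We begin with definitions and with one kind of copy of $(\mathbb Q,<)$ for which everything can be seen directly.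

Throughout, "p.r." means primitive recursive.

**Definition.** A countable structure in a finite language is *fully primitive recursive* (fpr) if its domain is $\mathbb N$ and all of its operations and relations are p.r. For a countably infinite structure $\mathcal A$, $\mathbf{FPR}(\mathcal A)$ is the collection of fpr structures isomorphic to $\mathcal A$. For two of them write $\mathcal A_1\le_{pr}\mathcal A_2$ if there is a p.r. isomorphism from $\mathcal A_1$ onto $\mathcal A_2$, and $\mathcal A_1\simeq_{pr}\mathcal A_2$ if both $\mathcal A_1\le_{pr}\mathcal A_2$ and $\mathcal A_2\le_{pr}\mathcal A_1$.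

The relation $\le_{pr}$ is reflexive and transitive, and the quotient by $\simeq_{pr}$ is a partial order, the order of *fpr-degrees*, also written $\mathbf{FPR}(\mathcal A)$. We work with presentations instead of degrees. Everything we say about the order is invariant under $\simeq_{pr}$. We write $\eta$ for $(\mathbb Q,<)$ and $\beta$ for the countable atomless Boolean algebra, in the language $\wedge,\vee,\neg,0,1$.

From the basic theory of p.r. functions we use closure under course-of-values recursion and under search below a p.r. bound, and the coding of finite sequences and finite sets. One consequence will be used several times: *if $\pi$ is a p.r. permutation of $\mathbb N$ and $\pi^{-1}(y)\le p(y)$ for all but finitely many $y$, with $p$ p.r., then $\pi^{-1}$ is p.r.* Indeed, store the finitely many exceptional values in a table, and otherwise search for $x\le p(y)$ with $\pi(x)=y$. Without such a bound $\pi^{-1}$ need not be p.r.; an example comes below.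

**Pullbacks.** Let $A\in\mathbf{FPR}(\eta)$ and let $\pi$ be a p.r. permutation of $\mathbb N$. The *pullback* $\pi^*A$ is the order in which $x<y$ iff $\pi(x)<_A\pi(y)$. It is in $\mathbf{FPR}(\eta)$, and $\pi:\pi^*A\to A$ is a p.r. isomorphism, so $\pi^*A\le_{pr}A$. Conversely, $\zeta:Z\to A$ is a p.r. isomorphism exactly when $\zeta$ is a p.r. permutation and $Z=\zeta^*A$. So the copies below $A$ are the pullbacks of $A$. Think of $\pi$ as a listing of $A$: the element $\pi(t)$ is shown at stage $t$.

**Definition.** A copy $Y\in\mathbf{FPR}(\eta)$ is *weakly rigid* if the identity is the only p.r. isomorphism $Y\to Y$.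

The usual presentation of $\mathbb Q$ is not weakly rigid, because $x\mapsto x+1$ is a p.r. automorphism. Whether weakly rigid copies exist is the topic of Section 3. For now assume that $Y$ is one. Then the comparison of $Y$ with the copies below it is about speed of listing only: for a p.r. permutation $\kappa$,
$$Y\le_{pr}\kappa^*Y\quad\Longleftrightarrow\quad \kappa^{-1}\text{ is p.r.}\qquad(1)$$
If $\kappa^{-1}$ is p.r., it is an isomorphism $Y\to\kappa^*Y$. If $g:Y\to\kappa^*Y$ is a p.r. isomorphism, then $\kappa g:Y\to Y$ is a p.r. isomorphism, hence the identity, so $g=\kappa^{-1}$.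

**A clock faster than every p.r. function.** To make listings that are slow at chosen places, we need a sequence of stages that outruns every p.r. function but can be recognized in a p.r. way when it arrives. Let $(\theta_e)$ be an effective list of all unary p.r. functions, with the usual p.r. predicate $\mathrm{Halt}(e,x,t)$, "the evaluation of $\theta_e(x)$ finishes within $t$ steps". It is monotone in $t$; for all $e,x$ it holds for some $t$; and it implies $\theta_e(x)\le t$. Put $T_0=0$ and
$$T_{k+1}=\text{the least }t>T_k\text{ such that }\mathrm{Halt}(e,x,t)\text{ for all }e,x\le T_k+1 .$$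
Clearly $T_k\ge k$. We call the numbers $T_k$ *ticks*, and we use three properties.

* (T1) The set $\{T_k:k\in\mathbb N\}$ and the functions $t\mapsto\max\{k:T_k\le t\}$ and $t\mapsto\max\{T_k:T_k\le t\}$ are p.r.
* (T2) For every p.r. $p$, $p(T_k+1)<T_{k+1}$ and $p(T_k)<T_{k+1}$ for all but finitely many $k$.
* (T3) For every p.r. $p$, $p(k)<T_k$ for all but finitely many $k$.

For (T1), proceed by recursion on $t$: if $T_k$ is the last tick $\le t$, then $t+1$ is the tick $T_{k+1}$ iff $\mathrm{Halt}(e,x,t+1)$ holds for all $e,x\le T_k+1$, which is a bounded check. For (T2), let $p'(x)=1+\max_{y\le x}p(y)$ and let $e$ be such that $p'=\theta_e$. Once $T_k+1\ge e$, the definition of $T_{k+1}$ gives $\mathrm{Halt}(e,T_k+1,T_{k+1})$, so $p'(T_k+1)\le T_{k+1}$, and both $p(T_k)$ and $p(T_k+1)$ are smaller than $p'(T_k+1)$. For (T3), let $\hat p(x)=\max_{y\le x+1}p(y)$, which is nondecreasing. Then $p(k+1)\le\hat p(k)\le\hat p(T_k)<T_{k+1}$ for almost all $k$ by (T2).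

**Example.** Let $\pi_1(T_k)=2k+1$, and at the stages $t\notin\{T_k\}$ let $\pi_1$ list the even numbers in increasing order. By (T1) this is a p.r. function. By (T2), applied to the identity, $T_k+1<T_{k+1}$ for almost all $k$, so there are infinitely many stages that are not ticks, and $\pi_1$ is a permutation. Its inverse is not p.r.: $\pi_1^{-1}(2k+1)=T_k$ exceeds $p(2k+1)$ for almost all $k$, for each p.r. $p$, by (T3). So for weakly rigid $Y$, (1) gives $\pi_1^*Y\le_{pr}Y$ and $Y\not\le_{pr}\pi_1^*Y$: the copy $\pi_1^*Y$ is the copy $Y$ in which the odd numbers show up very late.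

Let $\pi_2$ be defined in the same way with even and odd exchanged: $\pi_2(T_k)=2k$, and at the other stages $\pi_2$ lists the odd numbers in increasing order. Every number is slow in exactly one of the two listings. This gives the following.

**Proposition 1.** Let $Y\in\mathbf{FPR}(\eta)$ be weakly rigid. There are $X_1,X_2\le_{pr}Y$ with this property: if $Z\le_{pr}Y$, and if for both $i=1,2$ every $J\le_{pr}Y$ with $X_i\le_{pr}J$ and $Z\le_{pr}J$ satisfies $Y\le_{pr}J$, then $Y\le_{pr}Z$.

*Proof.* Let $X_i=\pi_i^*Y$. Let $Z$ be as in the statement, with a p.r. isomorphism $\zeta:Z\to Y$.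

**Step 1: merge the listings $\pi_i$ and $\zeta$.** We want a copy $J_i$ above $X_i$ and $Z$ that shows an element only when one of the two listings has shown it. Let $c_{2j}=\pi_i(j)$ and $c_{2j+1}=\zeta(j)$, and let $\kappa_i(n)$, for $n=0,1,\dots$, be the $n$-th distinct term of the sequence $c_0,c_1,\dots$ Since $c_0,\dots,c_{2n}$ contain the $n+1$ distinct values $\pi_i(0),\dots,\pi_i(n)$, we have
$$\kappa_i(n)\in\{c_0,\dots,c_{2n}\},$$
so $\kappa_i$ is p.r. It is injective by definition and onto because $\pi_i$ is onto. Put $J_i=\kappa_i^*Y\le_{pr}Y$. The maps $\kappa_i^{-1}\pi_i:X_i\to J_i$ and $\kappa_i^{-1}\zeta:Z\to J_i$ are isomorphisms. They are p.r., because $\pi_i(j)=c_{2j}$ and $\zeta(j)=c_{2j+1}$ are among the first $2j+2$ terms, so their positions in the list of distinct terms are at most $2j+1$. Hence $X_i\le_{pr}J_i$ and $Z\le_{pr}J_i$.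

**Step 2: use the hypothesis on $J_i$.** It gives a p.r. isomorphism $g_i:Y\to J_i$. As in (1), $\kappa_ig_i:Y\to Y$ is a p.r. isomorphism, hence the identity. So for all $y$
$$y=\kappa_i(g_i(y))\in\{c_0,\dots,c_{2g_i(y)}\}\subseteq\{\pi_i(j),\zeta(j):j\le g_i(y)\}.\qquad(2)$$

**Step 3: conclude that $\zeta$ is fast everywhere.** Let $p=\max(g_1,g_2)$. For $y=2k+1$ we have $\pi_1^{-1}(y)=T_k>p(2k+1)$ for almost all $k$, by (T3) applied to $k\mapsto p(2k+1)$. So in (2) with $i=1$ the number $y$ cannot be a $\pi_1(j)$ with $j\le g_1(y)$, and therefore $\zeta^{-1}(y)\le p(y)$. For $y=2k$ use (2) with $i=2$ and $\pi_2^{-1}(2k)=T_k$ in the same way. Thus $\zeta^{-1}(y)\le p(y)$ for almost all $y$, so $\zeta^{-1}$ is p.r., and $\zeta^{-1}:Y\to Z$ witnesses $Y\le_{pr}Z$. $\square$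

Two things should now be asked. What happens below a copy of $\eta$ that does have p.r. symmetries, so that (1) is not available? And what happens when the order is replaced by a Boolean algebra?

## 2. The condition $N(Y)$ and the theorem

The property in Proposition 1 speaks only about $\le_{pr}$, so it makes sense in any partial order. Its negation is the following. For an element $Y$ of a partial order let $N(Y)$ be the first-order condition
$$\forall X_1,X_2\le Y\ \exists Z\le Y\ \Bigl[\,Y\not\le Z\ \wedge\ \bigwedge_{i=1,2}\forall J\le Y\,\bigl(X_i\le J\wedge Z\le J\to Y\le J\bigr)\Bigr].$$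
In words: for any two elements $X_1,X_2$ below $Y$ there is one $Z$ strictly below $Y$ such that, inside the principal ideal ${\downarrow}Y$, the only upper bound of $X_1$ and $Z$ is $Y$, and the only upper bound of $X_2$ and $Z$ is $Y$. The condition $N(Y)$ depends only on the partial order ${\downarrow}Y$. Proposition 1 says: *if $Y\in\mathbf{FPR}(\eta)$ is weakly rigid, then $N(Y)$ fails.*

Some small orders show what $N$ measures. If $Y$ is minimal, $N(Y)$ fails, since no $Z$ is strictly below $Y$. If ${\downarrow}Y$ has a least element $X$, then $N(Y)$ fails: take $X_1=X_2=X$; whatever $Z\le Y$ with $Y\not\le Z$ is proposed, $J=Z$ is an upper bound of $X$ and $Z$ with $Y\not\le J$. Now let ${\downarrow}Y$ consist of $Y$ and $m$ pairwise incomparable elements strictly below it. If $m=2$, say $a$ and $b$, then $N(Y)$ fails for $X_1=a$, $X_2=b$: the element $Z$ must be $a$ or $b$, and then $J=Z$ is an upper bound of one of the $X_i$ and $Z$. If $m\ge3$, then $N(Y)$ holds: choose $Z$ among the $m$ elements, different from $X_1$ and $X_2$; an upper bound of $Z$ and $X_i$ can only be $Y$. The case $m=2$ also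 shows why there are two $X$'s: with a single $X$ in place of the pair, the other one of $a,b$ would do for $X\in\{a,b\}$, and either would do for $X=Y$.

**Theorem 2.**

* (A) For every $A\in\mathbf{FPR}(\eta)$ there is $Y\le_{pr}A$ such that $N(Y)$ fails in $\mathbf{FPR}(\eta)$.
* (B) There is $R\in\mathbf{FPR}(\beta)$ such that $N(Y)$ holds in $\mathbf{FPR}(\beta)$ for every $Y\le_{pr}R$.

Hence the sentence $\exists R\,\forall Y\le R\;N(Y)$ is true in $\mathbf{FPR}(\beta)$ and false in $\mathbf{FPR}(\eta)$. So the two partial orders are not even elementarily equivalent, $\mathbf{FPR}(\beta)\not\cong\mathbf{FPR}(\eta)$, and the conjecture is disproved.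

The two questions at the end of Section 1 are the two halves of the theorem. For (A), Proposition 1 reduces the task to finding a weakly rigid copy below an arbitrary copy of $\eta$. For (B), we shall again have a rigid presentation, and we have to see why the argument of Proposition 1 cannot be carried over to it.

## 3. Weakly rigid copies below an arbitrary copy of $\eta$

**Lemma 3.** Every $A\in\mathbf{FPR}(\eta)$ bounds a weakly rigid $Y\le_{pr}A$.

*Proof.* If $A$ is weakly rigid, take $Y=A$. Otherwise there is a symmetry, and we use it against itself.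

**Step 1: extract an increasing p.r. sequence.** Let $f:A\to A$ be a p.r. isomorphism with $f(a)\ne a$. Replacing the order of $A$ by its reverse if necessary, we may assume $a<_Af(a)$. This is harmless: pullbacks commute with reversal, and reversal changes neither the p.r. isomorphisms between copies nor weak rigidity, so a weakly rigid copy below the reverse of $A$ becomes, after reversal, one below $A$. Now $a_n=f^n(a)$ is a p.r. sequence, strictly increasing in $A$ because $f$ preserves the order. It need not be cofinal. From here on $<$ and intervals refer to $<_A$, except that "least number" and comparisons of numbers with stages refer to $\mathbb N$.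

**A first construction, and where it stops.** We look for $Y=\pi^*A$. A natural $\pi$ outputs, at all stages that are not ticks, the next unused $a_n$, and at ticks the least unused number, to be onto. Let $g$ be a p.r. automorphism of $Y$, and $\gamma=\pi g\pi^{-1}$ the corresponding automorphism of $A$. Since $g$ is slower than the clock, $\gamma$ maps the set listed just after the tick $T_k$ into the set listed before the tick $T_{k+1}$, for almost all $k$. In between only large $a_n$ have been added, so below an element $y<a_m$ nothing is added. If $\gamma(y)<y$, then $\gamma$ injects the finite set of listed $x\le y$ into itself minus $y$, which is absurd. So $\gamma(y)\ge y$. But if $\gamma(y)>y$, the same count only puts the listed $x\le y$ into the set of listed $x\le\gamma(y)$, which may be larger, and there is no contradiction. Counting initial segments does not exclude a push upward.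

What can be counted instead? If $z=\gamma(y)>y$ and $w=\gamma(z)$, then $\gamma$ maps the interval $[y,z)$ onto $[z,w)$. The push is impossible if, at some tick, more elements of $[y,z)$ than of $[z,w)$ are listed, and nothing is added to $[z,w)$ until the next tick. So we make this happen at infinitely many ticks for every triple $y<z<w$ that lies below some $a_m$.

**Step 2: the construction of $\pi$.** Let $S_t=\{\pi(i):i<t\}$. The *filler* at stage $t$ is $a_n$ with $n$ least such that $a_n\notin S_t$; as $|S_t|=t$, we have $n\le t$. Fix a p.r. list $(y_j,z_j,w_j)_j$ of all triples of numbers in which each triple occurs infinitely often, and put $I_j=[y_j,z_j)$, $I'_j=[z_j,w_j)$. Task $j$ is *relevant* at $t$ if $y_j<z_j<w_j\le a_m$ for some $m$ with $a_0,\dots,a_m\in S_t$. Keep a state $(j,\mathrm{flag})$, initially $(0,0)$. At stages $t\notin\{T_k\}$, $\pi(t)$ is the filler and the state is kept. At stage $t=T_k$: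

* flag $=0$: $\pi(t)$ is the least number not in $S_t$; set flag $:=1$.
* flag $=1$ and task $j$ not relevant: output the filler; set $j:=j+1$, flag $:=0$.
* flag $=1$, task $j$ relevant, and $|S_t\cap I_j|>|S_t\cap I'_j|$: output the filler; set $j:=j+1$, flag $:=0$. We say that task $j$ is *completed at $k$*.
* flag $=1$, task $j$ relevant, and $|S_t\cap I_j|\le|S_t\cap I'_j|$: output the least number $\le t$ in $I_j\setminus S_t$ if there is one, otherwise the filler; keep the state.

**Step 3: $\pi$ is a p.r. permutation and every task ends.** All searches are bounded: the least number not in $S_t$ is $\le t$, the filler is among $a_0,\dots,a_t$, and in the test for relevance $m<t$. So $\pi$ is p.r. by course-of-values recursion and (T1). It is injective, since each output is outside $S_t$.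

Suppose task $j$ is current, with flag $1$, and is relevant via $m$ at a tick where it is tested. It stays relevant, because $S_t$ only grows. From then on the fillers are $a_n$ with $n>m$, so they exceed $a_m\ge w_j$. Hence, as long as task $j$ is current, only elements of $I_j$ and elements above $w_j$ are output, and $S_t\cap I'_j$ stays constant. If the task never ended, then at each tick $t$ the least unlisted element of $I_j$ that is $\le t$, if any, would be output; as $I_j$ is infinite, $|S_t\cap I_j|$ would tend to infinity and exceed the constant $|S_t\cap I'_j|$, and the task would be completed after all. So a relevant task is eventually completed, and a task that is not relevant when it is first tested ends at once. Thus every task becomes current and ends. It follows that flag $0$ occurs at infinitely many ticks, and $\pi$ is onto.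

Finally, let $y<z<w\le a_m$. Since $\pi$ is onto, $a_0,\dots,a_m\in S_t$ from some stage on, and every task with triple $(y,z,w)$ that is tested after that stage is relevant and hence completed. As the triple occurs infinitely often, *tasks with triple $(y,z,w)$ are completed at infinitely many $k$*.

**Step 4: the window between two ticks.** Let $Y=\pi^*A\le_{pr}A$, let $g:Y\to Y$ be a p.r. isomorphism, and let $\gamma=\pi g\pi^{-1}$, an automorphism of $A$. If $i<s$, then $\gamma(\pi(i))=\pi(g(i))$, so $\gamma(S_s)\subseteq S_{p(s)}$ with $p(s)=1+\max_{i<s}g(i)$ for $s>0$. By (T2), $p(T_k+1)<T_{k+1}$ for almost all $k$. So there is $k_0$ such that for all $k\ge k_0$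
$$\gamma(\Sigma_k)\subseteq\Sigma'_k,\qquad \Sigma_k:=S_{T_k+1},\quad\Sigma'_k:=S_{T_{k+1}},\qquad(3)$$
and moreover $a_0\in\Sigma_k$. Let $m_k$ be maximal with $a_0,\dots,a_{m_k}\in\Sigma_k$. The set $\Sigma'_k\setminus\Sigma_k$ is the set of outputs at the stages strictly between $T_k$ and $T_{k+1}$, so it consists of fillers $a_n$ with $n>m_k$. Since $\pi$ is onto, $m_k\to\infty$, and every number lies in $\Sigma_k$ for all large $k$. Let
$$L=\{x:\exists n\ x<a_n\},\qquad U=\mathbb N\setminus L.$$
$L$ is downward closed, $U$ is upward closed, and all $a_n$ lie in $L$.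

**Step 5: $\gamma(y)\ge y$ for $y\in L$.** Choose $k\ge k_0$ with $y\in\Sigma_k$ and $y\le a_{m_k}$. Elements added in the window exceed $a_{m_k}$, so
$$D=\{x\in\Sigma_k:x\le y\}=\{x\in\Sigma'_k:x\le y\}.$$
If $\gamma(y)<y$, then for $x\in D$ we have $\gamma(x)\le\gamma(y)<y$ and $\gamma(x)\in\Sigma'_k$, so $\gamma$ maps $D$ injectively into $D\setminus\{y\}$, which is impossible for a finite set.

**Step 6: $\gamma(y)\le y$ for $y\in U$.** Choose $k\ge k_0$ with $y\in\Sigma_k$. Elements added in the window lie in $L$, so none of them is $\ge y$, and
$$E=\{x\in\Sigma_k:x\ge y\}=\{x\in\Sigma'_k:x\ge y\}.$$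
If $\gamma(y)>y$, then $\gamma$ maps $E$ injectively into $E\setminus\{y\}$, a contradiction.

**Step 7: $\gamma(L)\subseteq L$ and $\gamma(U)\subseteq U$.** If $y\in L$ and $w=\gamma(y)\in U$, then $y<w$, so $\gamma(w)>\gamma(y)=w$, contradicting $\gamma(w)\le w$ from Step 6. If $y\in U$ and $w=\gamma(y)\in L$, then $w<y$, so $\gamma(w)<\gamma(y)=w$, contradicting $\gamma(w)\ge w$ from Step 5.

**Step 8: $\gamma$ is the identity on $U$.** For $k\ge k_0$, $\gamma$ maps the finite chain $\Sigma_k\cap U$ into $\Sigma'_k\cap U=\Sigma_k\cap U$. An order-preserving injection of a finite chain into itself is the identity. Every element of $U$ lies in some such $\Sigma_k$.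

**Step 9: $\gamma$ is the identity on $L$.** By Step 5, if not, there is $y\in L$ with $z=\gamma(y)>y$. Let $w=\gamma(z)$; then $w>\gamma(y)=z$, and $z,w\in L$ by Step 7. So $w\le a_m$ for some $m$, and by Step 3 there is $k\ge k_0$ at which a task with triple $(y,z,w)$ is completed. Let $I=[y,z)$ and $I'=[z,w)$. At completion $|S_{T_k}\cap I|>|S_{T_k}\cap I'|$, and the filler output at the stage $T_k$ exceeds $w$, so $|\Sigma_k\cap I|>|\Sigma_k\cap I'|$. By relevance $w\le a_{m_k}$, so nothing is added to $I'$ in the window: $\Sigma'_k\cap I'=\Sigma_k\cap I'$. But $\gamma(I)=[\gamma(y),\gamma(z))=I'$, so by (3) $\gamma$ maps $\Sigma_k\cap I$ injectively into $\Sigma'_k\cap I'=\Sigma_k\cap I'$, which has fewer elements. This is a contradiction.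

So $\gamma$ is the identity, and so is $g$. $\square$

*Proof of Theorem 2(A).* Given $A$, take $Y\le_{pr}A$ weakly rigid by Lemma 3. By Proposition 1, $N(Y)$ fails. $\square$

## 4. Finite sets against finite subalgebras

Suppose we had a rigid presentation of $\beta$ and tried to repeat Proposition 1 with it. The merged copy $J_i$ must be an algebra, so at a given stage it consists of the elements *generated* by what $X_i$ and $Z$ have shown. In place of (2) we would get only that $y$ lies in the subalgebra generated by $\{\pi_i(j),\zeta(j):j\le g_i(y)\}$. Step 3 of that proof then stops: from the fact that $y$ is slow in $X_i$ it no longer follows that $y$ is fast in $Z$.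

The finite content is this. For finite *sets*, if $X_1,X_2,Z\subseteq Y$ with $X_1\cap X_2=\emptyset$ and $X_1\cup Z=Y=X_2\cup Z$, then $Z\supseteq(Y\setminus X_1)\cup(Y\setminus X_2)=Y$. For finite *subalgebras* the corresponding statement is false. Let $Y$ be the algebra of all subsets of $\{1,2,3\}$, let $X_1$ be generated by $\{1\}$ and $X_2$ by $\{2\}$, so that $X_1\cap X_2=\{0,1\}$, the trivial algebra. Let $Z=\{\emptyset,\{3\},\{1,2\},\{1,2,3\}\}$. Then $Z\ne Y$, but $X_1$ and $Z$ generate $Y$, since $\{1\}$ and $\{3\}$ do, and $X_2$ and $Z$ generate $Y$, since $\{2\}$ and $\{3\}$ do. The algebra $Z$ arises by gluing the two atoms $1$ and $2$, a pair that is split both by an element of $X_1$ and by an element of $X_2$. Such a pair always exists: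

**Lemma 4.** Let $\chi_1,\chi_2$ be nonconstant $2$-colourings of a finite set $W$. Then there are $u,v\in W$ with $\chi_1(u)\ne\chi_1(v)$ and $\chi_2(u)\ne\chi_2(v)$.

*Proof.* Take $w,w'$ with $\chi_1(w)\ne\chi_1(w')$. If $\chi_2(w)\ne\chi_2(w')$, this pair will do. Otherwise take $w''$ with $\chi_2(w'')\ne\chi_2(w)=\chi_2(w')$. As $\chi_1(w)\neq\chi_1(w')$, the colour $\chi_1(w'')$ differs from $\chi_1(w)$ or from $\chi_1(w')$, and this gives the pair. $\square$

So, in a finite Boolean algebra $Y$ with two subalgebras $X_1,X_2\ne\{0,1\}$, there is always a proper subalgebra $Z$ with $\langle X_i\cup Z\rangle=Y$ for both $i$. Choose $x_i\in X_i\setminus\{0,1\}$, colour each atom by whether it is below $x_i$, take $u,v$ from Lemma 4, and let $Z$ consist of those $y\in Y$ that contain both of $u,v$ or neither. Then $x_1\notin Z$, and for $y\in Y\setminus Z$ the symmetric difference $y\triangle x_i$ is in $Z$, so $y=(y\triangle x_i)\triangle x_i\in\langle X_i\cup Z\rangle$.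

This is $N$ for finite algebras, and it is the idea for (B). We want to do it once between any two ticks, with a $Z$ that is late by one tick compared with $Y$ but with each $X_i$ catches up at once. Two things are needed. The gluing must be done inside a part of the algebra in which nothing is known at the earlier tick, so that $Z$ can keep all it had. And comparisons of copies must be comparisons of finite stages, which is what rigidity gives. Both are arranged by the choice of the presentation $R$.

## 5. A rigid presentation of $\beta$ in which each window works in one place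

Let $B$ be the algebra of clopen subsets of $2^\omega$, a countable atomless Boolean algebra. Write $[\sigma]$ for the cylinder of all infinite sequences extending $\sigma\in2^{<\omega}$. Each clopen set has a canonical code, for instance the least $\ell$ such that it is a union of cylinders of strings of length $\ell$, together with the set of these strings. In such codes the operations of $B$ are p.r. Finite subsets of $B$ are coded canonically as well. All subalgebras contain $0$ and $1$. "Extends" includes equality.

**Construction of $R$.** We split a finite partition of $2^\omega$ step by step, and between two ticks all splitting happens inside one piece. Let $(\nu_n)$ be a p.r. list of $2^{<\omega}$ in which each string occurs infinitely often. We define finite maximal prefix-free sets $P_t$ of strings; their members are called *leaves*. $P_0$ consists of the empty string. At $t=T_n$ choose $\beta_n\in P_{T_n}$: the lexicographically least leaf extending $\nu_n$ if there is one, otherwise the unique leaf that is a proper prefix of $\nu_n$. For $T_n\le t<T_{n+1}$, obtain $P_{t+1}$ from $P_t$ by splitting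 the lexicographically least leaf $\sigma$ extending $\beta_n$ into $\sigma0$ and $\sigma1$. Let $R_t$ be the subalgebra of $B$ with atoms $[\sigma]$, $\sigma\in P_t$. Then
$$R_t\subseteq R_{t+1},\qquad |P_t|=t+1,\qquad |R_t|=2^{t+1}.$$
Put $b_n=[\beta_n]$, an atom of $R_{T_n}$.

**Example.** At $T_0=0$ the only leaf is the empty string, so $b_0=1$. If, say, $T_1=3$, then $P_1=\{0,1\}$, $P_2=\{00,01,1\}$, $P_3=\{000,001,01,1\}$. If also $\nu_1$ is the string $1$, then $\beta_1=1$ and $b_1=[1]$, and until the tick $T_2$ only leaves extending $1$ are split. In that window, what an element looks like outside $[1]$ is always something that was already in $R_3$.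

* (R1) If $T_n\le t<T_{n+1}$ and $z\in R_t$, then $z\wedge\neg b_n\in R_{T_n}$.
* (R2) For each $\sigma$, $\beta_n$ extends $\sigma$ for infinitely many $n$. Consequently $\bigcup_tR_t=B$.

For (R1): between $T_n$ and $t$ only leaves extending $\beta_n$ have been split, so $z\wedge\neg b_n$ is a union of cylinders of leaves of $P_t$ that do not extend $\beta_n$, and these were already leaves of $P_{T_n}$. For (R2): suppose $\nu_n=\sigma$ and no leaf extends $\sigma$. Then $\beta_n$ is the leaf that is a proper prefix of $\sigma$, and it is split at $t=T_n$. So the leaf comparable with $\sigma$ becomes longer by at least one, and after at most $|\sigma|$ such visits there are leaves extending $\sigma$. There are such leaves ever after, and from then on $\nu_n=\sigma$ gives a $\beta_n$ that extends $\sigma$. Once a leaf of $P_t$ extends $\sigma$, no leaf is a proper prefix of $\sigma$, so $[\sigma]$ is the union of the cylinders of the leaves extending it, and $[\sigma]\in R_t$. Hence the union of the $R_t$ is $B$.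

Now let $\rho:\mathbb N\to B$ list $R_0$, then $R_1\setminus R_0$, then $R_2\setminus R_1$, and so on. By (T1) the sequence $(P_t)$ is p.r., hence so are $(R_t)$ and $\rho$; $\rho$ is a bijection, and
$$\rho(i)\in R_i,\qquad \rho^{-1}(z)<2^{t+1}\ \text{ for }z\in R_t .\qquad(4)$$
The first holds because $|R_i|=2^{i+1}>i$. Let $R$ be the structure on $\mathbb N$ obtained by pulling back the operations of $B$ along $\rho$. A Boolean combination of $\rho(i)$ and $\rho(j)$ lies in $R_{\max(i,j)}$, so by (4) its index is found by a bounded search. Hence $R\in\mathbf{FPR}(\beta)$.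

**Lemma 5 (rigidity).** For every $C\in\mathbf{FPR}(\beta)$ there is at most one p.r. isomorphism $C\to R$.

*Proof.* The idea: if two isomorphisms differ, then in a window in which $b_n$ lies inside the first image of some $c$ and outside the second, the first isomorphism needs many elements below $c$, while the second has room for few. Let $f,f':C\to R$ be p.r. isomorphisms, put $F=\rho f$ and $F'=\rho f'$, and suppose $F(c)\ne F'(c)$ for some $c$.

**Step 1: choose the window.** By symmetry assume $F(c)\wedge\neg F'(c)\ne0$, and choose $\sigma$ with $[\sigma]\le F(c)\wedge\neg F'(c)$. By (R2), $b_n\le[\sigma]$ for infinitely many $n$. For such $n$ let $r=|R_{T_n}|=2^{T_n+1}$ and consider the elements $x=0,1,\dots,r^2$ of $C$. By (4), $F(x)\in R_{f(x)}$ and $F'(x\wedge c)\in R_{f'(x\wedge c)}$, where $x\wedge c$ is computed in $C$. So with the p.r. function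
$$P(s)=\max\bigl(\{s\}\cup\{f(x),f'(x\wedge c):x\le(2^{s+1})^2\}\bigr),$$
which does not depend on $n$, all $F(x)$ and $F'(x\wedge c)$ with $x\le r^2$ lie in $R_{P(T_n)}$. By (T2) fix $n$ with $b_n\le[\sigma]$ and $P(T_n)<T_{n+1}$. Also $P(T_n)\ge T_n$, so (R1) applies to these elements.

**Step 2: many elements below $c$.** By (R1) the elements $F(x)\wedge\neg b_n$, $x\le r^2$, lie in $R_{T_n}$, so they take at most $r$ values. The $r^2+1$ elements $F(x)$ are distinct, and $F(x)$ is determined by $F(x)\wedge\neg b_n$ and $F(x)\wedge b_n$. So $F(x)\wedge b_n$ takes at least $r+1$ values. As $b_n\le F(c)$, we have $F(x\wedge c)\wedge b_n=F(x)\wedge F(c)\wedge b_n=F(x)\wedge b_n$. Hence there are at least $r+1$ distinct elements among the $x\wedge c$, $x\le r^2$.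

**Step 3: little room for them.** We have $F'(x\wedge c)\le F'(c)\le\neg b_n$, so $F'(x\wedge c)=F'(x\wedge c)\wedge\neg b_n\in R_{T_n}$ by (R1). These are at most $r$ values, contradicting the injectivity of $F'$. $\square$

## 6. Copies below $R$ as towers of finite algebras

Lemma 5 lets us regard every copy below $R$ as a way of exhausting the single algebra $B$ by finite subalgebras. For $C\le_{pr}R$ let $f_C:C\to R$ be the unique p.r. isomorphism, let $\varphi_C=\rho f_C:\mathbb N\to B$, and let $C^s$ be the subalgebra of $B$ generated by $\varphi_C(0),\dots,\varphi_C(s)$. Then $|C^s|>s$, and by (4) $C^s\subseteq R_{q(s)}$ for the p.r. function $q(s)=\max_{i\le s}f_C(i)$.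

**Definition.** A *tower* is a p.r. sequence $(Z_t)$ of finite subalgebras of $B$ with $Z_t\subseteq Z_{t+1}$ and union $B$ such that, for some p.r. functions $h,r$, $|Z_{h(m)}|>m$ for all $m$ and $Z_t\subseteq R_{r(t)}$ for all $t$. For p.r. increasing sequences of finite subalgebras write $Z_\bullet\preceq W_\bullet$ if, for some p.r. $p$, $Z_t\subseteq W_{p(t)}$ for all $t$.

The relation $\preceq$ is transitive: compose the two functions. The function $p$ may always be replaced by a larger p.r. one. Examples of towers are $(R_t)$ itself, with $h(m)=m$ and $r(t)=t$, and $C^\bullet=(C^s)_s$ for every $C\le_{pr}R$, with $h(m)=m$ and $r=q$.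

**Lemma 6.** For $C,D\le_{pr}R$: $C\le_{pr}D$ if and only if $C^\bullet\preceq D^\bullet$.

*Proof.* Let $g:C\to D$ be a p.r. isomorphism. Then $f_Dg:C\to R$ is a p.r. isomorphism, so $f_Dg=f_C$ by Lemma 5. Hence $\varphi_C(i)=\varphi_D(g(i))$, and $C^s\subseteq D^{p(s)}$ with $p(s)=\max_{i\le s}g(i)$.

Conversely, let $C^s\subseteq D^{p(s)}$ for all $s$, with $p$ p.r. Given $i$, list the subalgebra of $D$ generated by $0,\dots,p(i)$; this is p.r., since it suffices to evaluate in $D$ the finitely many Boolean terms in normal form in $p(i)+1$ variables. The map $\varphi_D$ sends it onto $D^{p(i)}$, which contains $\varphi_C(i)$. So it contains $j$ with $\varphi_D(j)=\varphi_C(i)$, and $j$ is found in a p.r. way. Thus the isomorphism $\varphi_D^{-1}\varphi_C:C\to D$ is p.r. $\square$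

**Lemma 7.** For every tower $Z_\bullet$ there is $Z\in\mathbf{FPR}(\beta)$ with $Z\le_{pr}R$ and $Z^\bullet\preceq Z_\bullet\preceq Z^\bullet$.

*Proof.* Let $h,r$ be as in the definition. Replacing $h(m)$ by $m+\max_{i\le m}h(i)$, we may assume that $h$ is nondecreasing and $h(m)\ge m$. Let $\varphi$ list $Z_{h(0)}$, then $Z_{h(1)}\setminus Z_{h(0)}$, and so on. This is a bijection $\mathbb N\to B$, since $h(m)\ge m$ and the union of the tower is $B$. As $|Z_{h(i)}|>i$, the value $\varphi(i)$ is found among the first $i+1$ blocks, so $\varphi$ is p.r., and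
$$\varphi(i)\in Z_{h(i)}=\{\varphi(j):j<|Z_{h(i)}|\}.$$
A Boolean combination of $\varphi(i)$ and $\varphi(i')$ with $i'\le i$ lies in $Z_{h(i)}$, so its index is below $|Z_{h(i)}|$ and can be found by a bounded search. Hence the operations pulled back along $\varphi$ are p.r.; let $Z$ be the resulting presentation. The isomorphism $\rho^{-1}\varphi:Z\to R$ is p.r., because $\varphi(i)\in R_{r(h(i))}$ and so $\rho^{-1}(\varphi(i))<2^{r(h(i))+1}$ by (4). So $Z\le_{pr}R$, and $f_Z=\rho^{-1}\varphi$, that is $\varphi_Z=\varphi$, by Lemma 5. Finally, $Z^s\subseteq Z_{h(s)}$ and $Z_t\subseteq Z_{h(t)}\subseteq Z^{|Z_{h(t)}|}$. $\square$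

So to construct a copy below $R$ it is enough to construct a tower.

## 7. Gluing two atoms in every window

**Proposition 8.** $N(Y)$ holds in $\mathbf{FPR}(\beta)$ for every $Y\le_{pr}R$.

*Proof.* Let $X_1,X_2\le_{pr}Y\le_{pr}R$. We construct a tower $Z_\bullet$ whose copy $Z$ witnesses $N(Y)$ for $X_1,X_2$.

**Step 1: slow the three towers down so that they sit inside each other stage by stage.** By Lemma 6 and Section 6 there is a strictly increasing p.r. $q$, so $q(s)\ge s$, with
$$X_i^s\subseteq Y^{q(s)}\ (i=1,2),\qquad Y^s\subseteq R_{q(s)}\qquad\text{for all }s.$$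
For $t\ge q(0)$ let $q^*(t)=\max\{s:q(s)\le t\}$, a p.r. function. Then $q^*(q(s))=s$, $q(q^*(t))\le t$ and $q^*(t)\le t$. Put $Y_t=Y^{q^*(t)}$ for $t\ge q(0)$, and $X_{i,t}=X_i^{q^*(q^*(t))}$ for $t\ge q(q(0))$ (then $q^*(t)\ge q(0)$), and let these be $\{0,1\}$ for smaller $t$. Then for all $t$
$$X_{i,t}\subseteq Y_t\subseteq R_t .\qquad(5)$$
Indeed, for $t\ge q(q(0))$, with $s=q^*(q^*(t))$, $X_{i,t}=X_i^s\subseteq Y^{q(s)}\subseteq Y^{q^*(t)}=Y_t$ because $q(q^*(q^*(t)))\le q^*(t)$; and for $t\ge q(0)$, $Y_t=Y^{q^*(t)}\subseteq R_{q(q^*(t))}\subseteq R_t$. Let $H(s)=q(q(s))$. Then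
$$Y_{q(s)}=Y^s,\qquad X_{i,H(s)}=X_i^s,\qquad |X_{i,H(m)}|>m .\qquad(6)$$
The sequences $Y_\bullet$, $X_{i,\bullet}$ are increasing, and $Y_\bullet\preceq Y^\bullet\preceq Y_\bullet$, $X_{i,\bullet}\preceq X_i^\bullet\preceq X_{i,\bullet}$: one direction by $q^*(t)\le t$, the other by (6). The function $H$ is p.r. and strictly increasing, and $H(m)\ge m$.

**Step 2: in each window both $X_1$ and $X_2$ cut $b_n$ in time.** Let
$$s_n=H(2^{T_n+1})>T_n .$$
By (T2) fix $n_0$ with $s_n<T_{n+1}$ for all $n\ge n_0$, and let $n\ge n_0$. By (6), $|X_{i,s_n}|>2^{T_n+1}=|R_{T_n}|$, so for $i=1,2$ there is $x_i\in X_{i,s_n}\setminus R_{T_n}$. By (5), $x_i\in R_{s_n}$, so $x_i\wedge\neg b_n\in R_{T_n}$ by (R1). If $x_i\wedge b_n$ were $0$ or $b_n$, it would be in $R_{T_n}$ too, and so would $x_i$. Hence $x_i\wedge b_n\notin\{0,b_n\}$.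

**Step 3: choose the two atoms to be glued.** An element $z\in R_t$ contains or is disjoint from $[u]$, for each $u\in P_t$. Say that $z\in R_t$ *separates* $u,v\in P_t$ if exactly one of $[u],[v]$ is $\le z$. By Step 2, $x_i$ induces a nonconstant $2$-colouring of the set of leaves in $P_{s_n}$ that extend $\beta_n$. By Lemma 4 there are $u,v\in P_{s_n}$ extending $\beta_n$ that are separated by both $x_1$ and $x_2$. For each $n\ge n_0$ choose $(x_1,x_2,u,v)$ least in a fixed coding.

**Step 4: follow these atoms through the rest of the window.** For $s_n\le t<T_{n+1}$ let $u_t,v_t$ be the lexicographically least leaves of $P_t$ extending $u$, respectively $v$; thus $u_{s_n}=u$ and $v_{s_n}=v$. Splitting a leaf other than $u_t$ leaves $u_t$ the lexicographically least leaf above $u$, and if $u_t$ is split, then $u_{t+1}=u_t0$; the same holds for $v$. So $[u_{t+1}]\subseteq[u_t]$ and $[v_{t+1}]\subseteq[v_t]$ when $t+1<T_{n+1}$. Since $x_i\in R_{s_n}$ separates $u,v$, it separates $u_t,v_t$ for all $t$ with $s_n\le t<T_{n+1}$.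

**Step 5: the definition of $Z_\bullet$.** Let
$$Z_t=\begin{cases}Y_t & t<T_{n_0},\\ Y_{T_n}& T_n\le t<s_n,\ n\ge n_0,\\ \{y\in Y_t: y\text{ does not separate }u_t,v_t\}& s_n\le t<T_{n+1},\ n\ge n_0.\end{cases}$$
In words: at the tick $T_n$ everything in $Y_{T_n}$ is given, then the algebra waits until $s_n$, and then it follows $Y$ but with $u_t$ and $v_t$ glued, until the next tick. By (T1) this is p.r.: from $t$ one finds the last tick $T_n\le t$, computes $s_n$ from $T_n$, decides whether $s_n\le t$, and if so finds $x_1,x_2,u,v$ by bounded search. Each $Z_t$ is a subalgebra of $Y_t$, since $y\mapsto$ "$[u_t]\le y$" and $y\mapsto$ "$[v_t]\le y$" are homomorphisms from $R_t$ to the two-element algebra, and in the third case $Z_t$ is the set of those $y\in Y_t$ on which they agree.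

**Step 6: $Z_\bullet$ is increasing with union $B$.** We check $Z_t\subseteq Z_{t+1}$ in each case that is not immediate.

* Let $s_n\le t<t+1<T_{n+1}$ and $z\in Z_t$. Then $z\in Y_t\subseteq Y_{t+1}$. As $z\in R_t$, it contains or is disjoint from each of $[u_t],[v_t]$, and it treats the two alike. So it treats $[u_{t+1}]\subseteq[u_t]$ and $[v_{t+1}]\subseteq[v_t]$ alike, and $z\in Z_{t+1}$.
* Let $t+1=s_n$, $n\ge n_0$. Then $Z_t=Y_{T_n}\subseteq Y_{s_n}$, and $Y_{T_n}\subseteq R_{T_n}$. Elements of $R_{T_n}$ contain or are disjoint from the atom $b_n$ of $R_{T_n}$, and $[u],[v]\subseteq b_n$, so they do not separate $u,v$. Here it matters that the gluing takes place inside $b_n$.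
* Let $t+1=T_{n+1}$ with $n\ge n_0$, or $t+1=T_{n_0}$. Then $Z_{t+1}=Y_{t+1}\supseteq Y_t\supseteq Z_t$.

The union is $B$, since $Z_{T_n}=Y_{T_n}$ for $n\ge n_0$ and the union of the $Y_{T_n}$ is $B$.

**Step 7: $Z_\bullet$ grows fast enough to be a tower.** For $s_n\le t<T_{n+1}$, $n\ge n_0$, $Z_t$ is the kernel of the homomorphism from the group $(Y_t,\triangle)$ to $\mathbb Z/2$ that sends $y$ to $1$ iff $y$ separates $u_t,v_t$. So $|Z_t|\ge|Y_t|/2$. Given $m$, let $t=H(2m)$, so $|Y_t|\ge|X_{1,t}|>2m$ by (5) and (6), and let $t'=H(2^{t+1})\ge t$. We show $|Z_{t'}|>m$. If $t<T_{n_0}$, then $Z_t=Y_t$, and if $s_n\le t<T_{n+1}$ with $n\ge n_0$, then $|Z_t|\ge|Y_t|/2$; in both cases already $|Z_t|>m$. If $T_n\le t<s_n$ with $n\ge n_0$, then $s_n=H(2^{T_n+1})\le H(2^{t+1})=t'$, and $|Z_{t'}|\ge|Z_{s_n}|\ge|Y_{s_n}|/2\ge|Y_t|/2>m$. So the tower condition holds with $h(m)=H(2^{H(2m)+1})$, and $Z_t\subseteq Y_t\subseteq R_t$ gives the other condition with $r(t)=t$.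

Let $Z\in\mathbf{FPR}(\beta)$ be the copy given by Lemma 7 for this tower. Since $Z_t\subseteq Y_t$, we have $Z^\bullet\preceq Z_\bullet\preceq Y_\bullet\preceq Y^\bullet$, and Lemma 6 gives $Z\le_{pr}Y$.

**Step 8: $Y\not\le_{pr}Z$.** Suppose $Y\le_{pr}Z$. Then $Y_\bullet\preceq Y^\bullet\preceq Z^\bullet\preceq Z_\bullet$ by Step 1 and Lemmas 6 and 7, so there is a p.r. $p$ with $p(s)\ge s$ and $Y_s\subseteq Z_{p(s)}$ for all $s$. For large $n$, (T2) gives $p(s_n)=p(H(2^{T_n+1}))<T_{n+1}$. Put $t=p(s_n)$, so $s_n\le t<T_{n+1}$. Then $x_1\in X_{1,s_n}\subseteq Y_{s_n}\subseteq Z_t$. But $x_1$ separates $u_t,v_t$ by Step 4, so $x_1\notin Z_t$, a contradiction.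

**Step 9: each $X_i$ together with $Z$ generates $Y$ in p.r. time.** Let $g(t)=H(2^{t+1})\ge t$. We claim
$$Y_t\subseteq\langle X_{i,g(t)}\cup Z_{g(t)}\rangle\qquad\text{for all }t\text{ and }i=1,2.\qquad(7)$$

* If $t<T_{n_0}$, then $Y_t=Z_t\subseteq Z_{g(t)}$.
* If $s_n\le t<T_{n+1}$ with $n\ge n_0$, then $x_i\in X_{i,s_n}\subseteq X_{i,t}\subseteq Y_t$, and $x_i$ separates $u_t,v_t$. For $y\in Y_t\setminus Z_t$, both $y$ and $x_i$ separate $u_t,v_t$, so $y\triangle x_i\in Y_t$ does not, that is $y\triangle x_i\in Z_t$, and $y=(y\triangle x_i)\triangle x_i$. So $Y_t\subseteq\langle X_{i,t}\cup Z_t\rangle$, and (7) follows since $t\le g(t)$.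
* If $T_n\le t<s_n$ with $n\ge n_0$, then by the previous case at stage $s_n$, $Y_t\subseteq Y_{s_n}\subseteq\langle X_{i,s_n}\cup Z_{s_n}\rangle$, and $s_n=H(2^{T_n+1})\le H(2^{t+1})=g(t)$.

**Step 10: upper bounds of $X_i$ and $Z$ are above $Y$.** Let $i\in\{1,2\}$ and let $J\le_{pr}Y$ with $X_i\le_{pr}J$ and $Z\le_{pr}J$. Then $J\le_{pr}R$. By Lemma 6 and Step 1, $X_{i,\bullet}\preceq X_i^\bullet\preceq J^\bullet$, and by Lemmas 6 and 7, $Z_\bullet\preceq Z^\bullet\preceq J^\bullet$. So there is a p.r. $p$ with $X_{i,t}\cup Z_t\subseteq J^{p(t)}$ for all $t$. By (6) and (7),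
$$Y^s=Y_{q(s)}\subseteq\langle X_{i,g(q(s))}\cup Z_{g(q(s))}\rangle\subseteq J^{p(g(q(s)))} .$$
So $Y^\bullet\preceq J^\bullet$, and $Y\le_{pr}J$ by Lemma 6.

By Steps 7, 8 and 10, $Z$ is a witness for $N(Y)$ with respect to $X_1,X_2$. $\square$

Proposition 8 is Theorem 2(B). Together with part (A), proved at the end of Section 3, this proves Theorem 2, and the conjecture $\mathbf{FPR}(\beta)\cong\mathbf{FPR}(\eta)$ is disproved.

## 8. Downward closed parts, and the reversed order

**Corollary 9.** Let $R$ be as in Theorem 2(B).

1. No nonempty downward closed subset of $\mathbf{FPR}(\eta)$ is isomorphic to a downward closed subset of ${\downarrow}R\subseteq\mathbf{FPR}(\beta)$.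
2. ${\downarrow}R$ has no minimal elements, $\mathbf{FPR}(\beta)$ has no least element, and $\mathbf{FPR}(\beta)$ is not isomorphic to the reverse of $\mathbf{FPR}(\eta)$ either.

*Proof.* **Part 1.** A nonempty downward closed subset of $\mathbf{FPR}(\eta)$ contains some $A$, and hence by Theorem 2(A) some $Y\le_{pr}A$ for which $N(Y)$ fails. Under an isomorphism onto a downward closed subset of ${\downarrow}R$, the image $Y'\le_{pr}R$ of $Y$ has ${\downarrow}Y'\cong{\downarrow}Y$. As $N$ depends only on the principal ideal, $N(Y')$ fails, contradicting Theorem 2(B).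

**Part 2, no minimal and no least elements.** If $Y\le_{pr}R$, apply $N(Y)$ with $X_1=X_2=Y$. It yields $Z\le_{pr}Y$ with $Y\not\le_{pr}Z$, so $Y$ is not minimal. A least element of $\mathbf{FPR}(\beta)$ would lie in ${\downarrow}R$ and be minimal there, which is impossible.

**Part 2, a greatest element of $\mathbf{FPR}(\eta)$.** Let $Q$ be the standard presentation of $(\mathbb Q,<)$, with the rationals coded by the natural numbers. We show $A\le_{pr}Q$ for every $A\in\mathbf{FPR}(\eta)$. Let $F(i)$ be the rational of least code in the open interval prescribed by $F(0),\dots,F(i-1)$ and by the position of $i$ among $0,\dots,i-1$ in $A$. This is p.r., since the search is bounded by the code of an easily computed point of the interval: a midpoint, or an endpoint $\pm1$ if the interval is unbounded on one side, or $0$ for $i=0$. It is order preserving by construction. It is onto: otherwise let $q$ be the rational of least code that is not hit, and wait until all rationals of smaller code have been hit. Consider the next $i$ that enters the $A$-interval corresponding to the current position of $q$ among the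 values of $F$; it exists because that $A$-interval is infinite. The prescribed interval for $F(i)$ contains $q$ and no earlier value of $F$, so it contains no rational of smaller code than $q$, and $F(i)=q$, a contradiction.

So $\mathbf{FPR}(\eta)$ has a greatest element, its reverse has a least element, and $\mathbf{FPR}(\beta)$ has none. Hence $\mathbf{FPR}(\beta)$ is not isomorphic to the reverse of $\mathbf{FPR}(\eta)$. $\square$
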